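# A Transcendental Julia Set of Dimension 1 with Finitely Connected Fatou Components

## 1. Fatou sets, connectivity, and dimension

Throughout, $f$ is a transcendental (non-polynomial) entire function and $f^k$ is its $k$-th iterate.

**Definition (Fatou and Julia sets).** The Fatou set $\mathcal F(f)$ is the union of all open disks on which $f,f^2,f^3,\dots$ form a normal family: every sequence of iterates has a subsequence converging locally uniformly to a holomorphic function or to $\infty$. The Julia set $\mathcal J(f)$ is the complement of $\mathcal F(f)$. The components of $\mathcal F(f)$ are the Fatou components.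

We use three textbook facts. Both sets are completely invariant: $z\in\mathcal J$ if and only if $f(z)\in\mathcal J$. Hence $f$ maps each Fatou component into a Fatou component. The boundary of a Fatou component lies in $\mathcal J$, because a boundary point in $\mathcal F$ would have a disk in $\mathcal F$ around it that meets the component and would therefore be inside it.

*Example.* Let $g(z)=\frac12(e^z-1)$. For $|z|\le\frac12$ convexity gives $|e^z-1|\le e^{|z|}-1\le 2(e^{1/2}-1)|z|\le1.3|z|$, so $|g(z)|\le0.65|z|$, the iterates tend to $0$ uniformly on $|z|<\frac12$, and this disk lies in $\mathcal F(g)$. Since $g(1)<1$ and $g(2)>2$, there is a fixed point $p\in(1,2)$, and $g'(p)=e^p/2>1$. Near $p$ no subsequence of iterates converges to a holomorphic function, since $(g^k)'(p)=g'(p)^k\to\infty$, and none converges to $\infty$, since $g^k(p)=p$. So $p\in\mathcal J(g)$. The same argument shows that every fixed point with multiplier of modulus greater than $1$ lies in the Julia set.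

**Definition (connectivity).** The connectivity $\mathrm{conn}(V)$ of a planar domain $V$ is the number of components of $\hat{\mathbb C}\setminus V$. Connectivity $1$ means simply connected, $2$ means doubly connected, and at least $2$ means multiply connected.

*Example.* The annulus $\{1<|z|<2\}$ has connectivity $2$; with one point removed it has connectivity $3$. If the connectivity is finite, the Euler characteristic is $\chi(V)=2-\mathrm{conn}(V)$. The fundamental group of a planar domain is free, and its rank is $\mathrm{conn}(V)-1$.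

**Definition (Hausdorff measure and dimension).** For $s\ge0$,
$$\mathcal H^s(E)=\lim_{\delta\to0}\inf\Big\{\sum_i(\operatorname{diam}E_i)^s:\ E\subset\bigcup_iE_i,\ \operatorname{diam}E_i\le\delta\Big\},$$
and $\dim E$ is the infimum of the $s$ with $\mathcal H^s(E)=0$.

*Example.* For the unit circle $\mathcal H^1=2\pi$ and the dimension is $1$. A map with Lipschitz constant $K$ multiplies $\mathcal H^s$ by at most $K^s$.

**Definition (box and packing dimension).** For bounded $E$ let $N(E,\delta)$ be the least number of sets of diameter $\le\delta$ that cover $E$, and let $\overline{\dim}_BE=\limsup_{\delta\to0}\log N(E,\delta)/\log(1/\delta)$. The packing dimension $\dim_PE$ is the infimum of $\sup_i\overline{\dim}_BE_i$ over all countable covers of $E$ by bounded sets $E_i$.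

*Example.* Let $E=\{0\}\cup\{1/n:n\ge1\}$. The points with $n\le\delta^{-1/2}$ need at most $\delta^{-1/2}$ sets, and the rest lie in $[0,\delta^{1/2}]$, which needs at most $\delta^{-1/2}+1$ intervals. Conversely, points $1/n$ with $n+1\le\delta^{-1/2}$ are more than $\delta$ apart, as $\frac1n-\frac1{n+1}>\frac1{(n+1)^2}\ge\delta$. So $\overline{\dim}_BE=\frac12$. Since $E$ is countable, $\dim_PE=0$.

Standard facts: $\dim\le\dim_P\le\overline{\dim}_B$; Hausdorff and packing dimension are countably stable (the dimension of a countable union is the supremum of the dimensions); Lipschitz maps increase none of the three.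

**Definition (cylinder metric).** Let $d$ be the distance on $\mathbb C^*=\mathbb C\setminus\{0\}$ of the metric $|dz|/|z|$. Through $\log$, $(\mathbb C^*,d)$ is a flat cylinder of circumference $2\pi$.

*Example.* $d(1,e)=1$ and $d(1,-1)=\pi$. The annulus $\{r\le|z|\le R\}$ is a cylinder of height $\log(R/r)$. It is geodesically convex, because $\log|z|$ is monotone along a straight segment of the cylinder. The maps $z\mapsto cz$ are isometries. A holomorphic $g$ stretches $d$-length at $z$ by the factor $|zg'(z)/g(z)|$.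

## 2. Dimension 1 and finite connectivity together

Baker (1975) proved that $\dim\mathcal J(f)\ge1$ for every transcendental entire $f$. The value $1$ is attained: there are transcendental entire functions with $\dim\mathcal J(f)=1$. In the known construction $\mathcal J(f)$ even has finite 1-dimensional spherical Hausdorff measure, and $f$ has multiply connected Fatou components. On the other hand, Kisaka and Shishikura gave examples of transcendental entire functions having multiply connected Fatou components of finite connectivity.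

Can one have both? The paper "A Transcendental Julia Set Of Dimension 1" (http://www.math.stonybrook.edu/~bishop/papers/julia=1.pdf) asks whether there is an example with $\dim\mathcal J(f)=1$ whose Fatou components are finitely connected. Precisely: is there a transcendental entire $f$ with $\dim\mathcal J(f)=1$ that has multiply connected Fatou components and all of whose Fatou components have finite connectivity? The answer is yes.

**Theorem 1.** There is a transcendental entire function $f$ with $\dim\mathcal J(f)=1$ that has multiply connected Fatou components, and every Fatou component of $f$ has finite connectivity.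

**Theorem 2.** The function constructed below also satisfies:

1. $\mathcal J(f)$ has packing dimension $1$.
2. Every Fatou component has connectivity $2$ or $3$; both values occur, and there are no simply connected Fatou components.
3. $\mathcal H^1(\mathcal J(f)\cap V)=\infty$ for every open $V$ meeting $\mathcal J(f)$. (This is claimed for this example only, not for all finitely connected examples.)

Baker's theorem supplies the lower bound for the dimension. We must control the topology of the Fatou components and bound the dimension from above.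

## 3. Proper maps and the Riemann–Hurwitz formula

A map $g:X\to Y$ is proper if preimages of compact sets are compact. A proper nonconstant holomorphic map between domains takes every value the same finite number $d$ of times, counted with multiplicity; $d$ is the degree.

**Lemma 3 (Riemann–Hurwitz).** Let $X,Y\subset\mathbb C$ be bounded domains, $Y$ finitely connected, $g$ a nonconstant entire function with $g:X\to Y$ proper. Then $g|_X$ has a finite degree $d$ and finitely many critical points ($N$ with multiplicity), $X$ is finitely connected, and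
$$2-\mathrm{conn}(X)=d\,(2-\mathrm{conn}(Y))-N.\tag{1}$$

*Proof.* The zeros of $g'$ in the compact set $\overline X$ are finite in number. Since $Y$ is finitely connected, there is a compact connected bordered surface $K\subset Y$ with all critical values of $g|_X$ in its interior such that $Y\setminus\operatorname{int}K$ is a finite union of half-open annuli. Triangulate $K$ with the critical values among the vertices and lift the triangulation. Every edge and face has $d$ lifts. A vertex has $d$ lifts minus the total multiplicity of the critical points above it. So $\chi(X\cap g^{-1}(K))=d\chi(K)-N$. Each component of $X\cap g^{-1}(Y\setminus\operatorname{int}K)$ is a finite unbranched covering of a half-open annulus, hence a half-open annulus. So $X$ deformation retracts onto the compact bordered surface $X\cap g^{-1}(K)$, is finitely connected, and has the same Euler characteristic. Likewise $\chi(Y)=\chi(K)$. Now use $\chi=2-\mathrm{conn}$. $\square$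

*Example.* Let $g(u)=1-u^2$, with critical point $0$ and critical value $1$, and let $Y=\{s<|w|<S\}$. If $S<1$, then $g^{-1}(Y)$ consists of two annuli, around $u=1$ and $u=-1$. If $s>1$, it is one annulus, mapped with degree $2$. If $s<1<S$, then $\{|1-u^2|<S\}$ is a disk containing $0,\pm1$, and $\{|1-u^2|\le s\}$ consists of two closed disks around $\pm1$; so $g^{-1}(Y)$ has connectivity $3$, in agreement with (1): $2-3=2\cdot0-1$. A critical value inside an annulus costs one extra hole.

**Lemma 4.** If $V$ is a bounded Fatou component and $U$ is the Fatou component containing $f^k(V)$, then $f^k:V\to U$ is proper; in particular $f^k(V)=U$.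

*Proof.* If $z_j\in V$ tends to a point of $\partial V\subset\mathcal J$, then $f^k(z_j)$ tends to a point of $\mathcal J$, which is not in $U$. As $\overline V$ is compact, this is properness. $\square$

## 4. One zero per ring: three targets for the critical value

**The shape of the function.** Take $f(z)=\lambda z\prod_k(1-z/a_k)$ with $|a_{k+1}/a_k|$ huge. If $z=a_ny$ with $y$ of moderate size, the factors with $k>n$ are close to $1$ and those with $k<n$ are close to $-a_ny/a_k$. So near the ring $|z|\approx|a_n|$, $f$ is a constant times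
$$P_n(y)=y^n(1-y),$$
while well between the rings $|z|\approx|a_{n-1}|$ and $|z|\approx|a_n|$ it is close to a constant times $z^n$. The large annuli between consecutive rings will be mapped into one another and will lie in the Fatou set.

The critical points of $P_n$ are $\frac n{n+1}$, with value $v_n=\frac{n^n}{(n+1)^{n+1}}$, and, for $n\ge2$, also $0$. We center the coordinate at $\frac n{n+1}$ and normalize the value: with
$$y=\frac{n+u}{n+1},\quad\text{i.e. } u=1+(n+1)(y-1),\qquad p_n(u)=\Big(1+\frac un\Big)^n(1-u),$$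
we have
$$P_n(y)=v_np_n(u),\qquad \frac1{e(n+1)}\le v_n\le\frac1{2(n+1)}.\tag{2}$$
Indeed $1-y=\frac{1-u}{n+1}$ and $y^n=(\frac n{n+1})^n(1+\frac un)^n$; and $(n+1)v_n=(1+\frac1n)^{-n}\in[\frac1e,\frac12]$. We call $y=z/a_n$ and this $u$ the level-$n$ coordinates of $z$. The critical point is $u=0$ with $p_n(0)=1$, and the zero $a_n$ is $u=1$. The first two cases are $p_1(u)=1-u^2$ and $p_2(u)=1-\frac34u^2-\frac14u^3$.

So the $n$-th ring carries one critical point $c_n$ near $u=0$, and there is one free parameter per ring: the choice of $a_{n+1}$ decides where $f(c_n)$ sits relative to the next zero $a_{n+1}$.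

**First target: the big annuli.** Let $U_n$ be the Fatou component containing the big annulus before the $n$-th ring. A first wish is that each $c_n$ simply escapes inside these components. Suppose that the $U_n$ are bounded and multiply connected, that $f:U_n\to U_{n+1}$ is proper of degree $d_n$ with $N_n$ critical points, and that all connectivities are finite. Put $x_n=\mathrm{conn}(U_n)-2\ge0$. By (1),
$$x_n=d_nx_{n+1}+N_n\ge x_{n+1}+N_n ,$$
hence $x_1\ge N_1+N_2+\dots+N_m$ for all $m$. So all but finitely many $N_n$ vanish: if $c_n\in U_n$ for infinitely many $n$, the $U_n$ cannot all be finitely connected. This is where the first attempt stops. The critical points must stay out of the $U_n$.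

**Second target: the zero $a_{n+1}$.** One could aim at $f(c_n)=a_{n+1}$. Then $f^2(c_n)=0$, a repelling fixed point, so $c_n\in\mathcal J$ and no critical point lies in any Fatou component. But look at the metric side. To bound the dimension we want to pull covers of one part of $\mathcal J$ back to the previous ring, with a bound for the stretching by the inverse branches. At a simple critical point, $f(z)=a_{n+1}+A(z-c_n)^2(1+o(1))$ with $A\ne0$. The Julia set has no isolated points (textbook), so there are $w\in\mathcal J$ arbitrarily close to $a_{n+1}$. A pair $\{a_{n+1},w\}$ of diameter $\delta$ is pulled back to pairs $\{c_n,z\}\subset\mathcal J$ of diameter about $\sqrt{\delta/|A|}$. No Lipschitz bound holds, and a covering recursion that uses one cannot be set up. (This stops the argument; we make no claim about the dimension in that case.)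

**Third target: close to $a_{n+1}$, but in the Fatou set.** The disk around $a_{n+1}$ given in the model by a small neighborhood of $u=1$ is mapped conformally onto a large disk around $0$, which contains a big annulus. We aim $f(c_n)$ at the preimage of this annulus: at level $n+1$,
$$y=y_{n+1}^*,\qquad y_n^*=1+\frac\sigma{n+1},\quad\sigma=\frac1{200},\qquad\text{that is } u=1+\sigma .$$

Test the first ring by hand, ignoring small errors. With $a_1=1$ we have $f\approx\lambda z(1-z)$ there, $c_1\approx\frac12$, $f(c_1)\approx\frac\lambda4$. Requiring $f(c_1)\approx y_2^*a_2$ gives $a_2=\lambda/(4y_2^*)\approx\lambda/4$. The critical value of the second ring is about $-\lambda a_2^2v_2=-\frac4{27}\lambda a_2^2$, so $a_3\approx-\lambda^3/108$. Since $p_2(1.005)=(1.5025)^2(-0.005)\approx-0.0113$, we get $f^2(c_1)\approx-0.0113\,a_3$: much larger than $a_2$, clearly smaller than $a_3$, hence in the big annulus before the third ring.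

Then $c_n$ is a Fatou point, but it will lie neither in $U_n$ nor in any other $U_j$. Its value $f(c_n)$ keeps a distance of order $\frac1{n+2}$ from $\mathcal J$ in the metric $d$. Away from $c_n$ the inverse branches contract by order $\frac1{n+1}$; near $c_n$ the square root costs something, but the factor is still of order $\frac1{\sqrt{n+1}}$, and only two of the $n+1$ branches are affected. The quantity that controls a cover with exponent $t$ is then of order
$$(n+1)\Big(\frac1{n+1}\Big)^t+2\Big(\frac1{\sqrt{n+1}}\Big)^t\longrightarrow0\qquad(t>1),$$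
which is why dimension $1$ can be expected. The rest of the talk makes this precise.

## 5. The function and its elementary estimates

**Step 1: definition and growth of the zeros.** This step fixes $f$. Let $\lambda>0$ be large, $a_1=1$, and
$$a_{n+1}=\lambda\Big(\prod_{k<n}\frac{-1}{a_k}\Big)a_n^n\,\frac{v_n}{y^*_{n+1}},\qquad f(z)=\lambda z\prod_{k\ge1}\Big(1-\frac z{a_k}\Big),\qquad r_n=\Big|\frac{a_{n+1}}{a_n}\Big|.\tag{3}$$
Dividing two consecutive cases of (3),
$$\frac{a_{n+2}}{a_{n+1}}=-\Big(\frac{a_{n+1}}{a_n}\Big)^{n+1}\frac{v_{n+1}}{v_n}\frac{y^*_{n+1}}{y^*_{n+2}},\qquad \frac{v_{n+1}}{v_n}=\frac{n+1}{n+2}\cdot\frac{(1+\frac1n)^n}{(1+\frac1{n+1})^{n+1}}\ge\frac23\cdot\frac2e>\frac25 .$$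
As $y^*_{n+1}\ge y^*_{n+2}$, we get $r_{n+1}\ge\frac25r_n^{n+1}$. Also $r_1=\lambda/(4y_2^*)\ge\lambda/5$. Put $M=2\lambda/25$. Then $\frac25r_1\ge M$, and $\frac25r_{n+1}\ge(\frac25)^2r_n^{n+1}\ge(\frac25r_n)^2$ by induction (as $r_n\ge1$). Therefore
$$r_n\ge M^{2^{n-1}}\ge M^n\qquad(n\ge1).\tag{4}$$
So the product converges and $f$ is entire, with simple zeros exactly at $0,a_1,a_2,\dots$; having infinitely many zeros, it is transcendental. Moreover $f(0)=0$ and $f'(0)=\lambda$.

*Convention.* $M$ is larger than finitely many absolute constants that arise below; "$M$ large" marks such a use.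

**Step 2: comparison with the model.** This step shows that $f$ really looks like $p_n$ on a fat ring. Let
$$E_n(y)=\prod_{k<n}\Big(1-\frac{a_k}{a_ny}\Big)\prod_{k>n}\Big(1-\frac{a_ny}{a_k}\Big).$$
For $k<n$ write $1-\frac{a_ny}{a_k}=-\frac{a_ny}{a_k}\big(1-\frac{a_k}{a_ny}\big)$. Then for $z=a_ny\ne0$, by (2) and (3),
$$f(a_ny)=\lambda a_n^n\Big(\prod_{k<n}\frac{-1}{a_k}\Big)P_n(y)E_n(y)=a_{n+1}\,y^*_{n+1}\,p_n(u)\,E_n(y).\tag{5}$$
Let $\mathbb A=\{\frac1{300}\le|y|\le300\}$ and $\varepsilon_n=3000M^{-\max(1,n-1)}$. For $k<m$, (4) gives $|a_k/a_m|=\prod_{j=k}^{m-1}r_j^{-1}\le r_{m-1}^{-1}M^{-(m-1-k)}$, and also $\le r_k^{-1}M^{-(m-1-k)}$. So on $\mathbb A$ the numbers $q=\frac{a_k}{a_ny}$ ($k<n$) have moduli with sum at most $301M^{-(n-1)}$ (they are absent if $n=1$), and the numbers $q=\frac{a_ny}{a_k}$ ($k>n$) have moduli with sum at most $301M^{-n}$. For $|q|\le\frac12$ we have $|\log(1-q)|\le2|q|$ and $|\frac q{1-q}|\le2|q|$, and $y\frac{d}{dy}\log(1-q)=\pm\frac q{1-q}$. Hence on $\mathbb A$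
$$|\log E_n|\le\varepsilon_n,\qquad\Big|\frac{yE_n'}{E_n}\Big|\le\varepsilon_n,\qquad\text{and}\quad (n+2)^2\varepsilon_n\le10^{-8}\ \text{ for all } n\tag{6}$$
($M$ large). Since $1\le y^*_{n+1}\le1+\frac1{600}$, on $\mathbb A$
$$0.99\,|p_n(u)|\le\Big|\frac{f(a_ny)}{a_{n+1}}\Big|\le1.01\,|p_n(u)|.\tag{7}$$

**Step 3: rings, annuli, and circle estimates.** This step sets up the combinatorics of the dynamics. Let $\kappa_1=\frac1{128}$, $\kappa_n=\frac1{16}$ for $n\ge2$, and
$$A_n=\{\kappa_n\le|z/a_n|\le4\},\quad\Omega_n=\{|z|<\kappa_n|a_n|\},\quad B_n=\{4|a_{n-1}|<|z|<\kappa_n|a_n|\}\ (n\ge2),$$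
$$B_1=\{6/\lambda<|z|<\kappa_1\},\qquad D=\{|z|\le6/\lambda\}.$$
Then $\mathbb C$ is the disjoint union $D\cup B_1\cup A_1\cup B_2\cup A_2\cup\cdots$.

On $|z|=\kappa_n|a_n|$ the quantity $|p_n|=|P_n|/v_n$ is at most $4\cdot\frac1{128}\cdot\frac{129}{128}<0.0316$ for $n=1$, at most $\frac{27}4\cdot\frac1{256}\cdot\frac{17}{16}<0.0281$ for $n=2$, and at most $e(n+1)16^{-n}\frac{17}{16}<0.003$ for $n\ge3$. As $1.01\cdot0.0316<\frac23\cdot\frac1{16}$, (7) and the maximum principle give
$$|f|\le\tfrac23\kappa_{n+1}|a_{n+1}|\ \text{ on }\overline{\Omega_n},\qquad\text{so } f(\overline{\Omega_n})\subset\Omega_{n+1}.\tag{8}$$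
On $|z|=\frac12\kappa_n|a_n|$ (note $\frac1{256}\ge\frac1{300}$) the bounds are $4\cdot\frac1{256}\cdot\frac{257}{256}<0.016$ for $n=1$, $\frac{27}4\cdot\frac1{1024}\cdot\frac{33}{32}<0.007$ for $n=2$, and smaller for $n\ge3$, so
$$|f|<\tfrac12\kappa_{n+1}|a_{n+1}|\quad\text{for }|z|\le\tfrac12\kappa_n|a_n|.\tag{9}$$
On $|z|=\kappa_n|a_n|$ we also have $|p_n|\ge2(n+1)\kappa_n^n(1-\kappa_n)$, so by (4), for $M$ large,
$$|f|\ge1.98(n+1)(1-\kappa_n)\kappa_n^nr_n|a_n|\ge5|a_n|\quad\text{on }|z|=\kappa_n|a_n|.\tag{10}$$
On $|z|=4|a_n|$ we have $2(n+1)4^n\cdot3\le|p_n|\le e(n+1)4^n\cdot5$, and the left side is at least $48$. Hence, using $r_{n+1}\ge M^{n+1}$,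
$$47|a_{n+1}|\le|f|\le1.01\cdot5e(n+1)4^n|a_{n+1}|<\kappa_{n+2}|a_{n+2}|\quad\text{on }|z|=4|a_n|.\tag{11}$$
Finally, for $|z|\le10/\lambda$ we have $\sum_k|z/a_k|\le\frac{10}\lambda\cdot2$, so $0.99\lambda|z|\le|f(z)|\le1.01\lambda|z|$ for $M$ large. In particular
$$5.9\le|f|\le6.1\ \text{ on }|z|=6/\lambda,\qquad|f|\ge9\ \text{ on }|z|=10/\lambda.\tag{12}$$

Since $f$ has no zeros in $\overline{B_n}$, the maximum and minimum principles apply to $|f|$ there. For $n\ge2$ the boundary bounds (8), (10) and (11) (the last with $n-1$ in place of $n$) show $4|a_n|<|f|<\kappa_{n+1}|a_{n+1}|$. For $n=1$ use (12) and (8), (10). So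
$$f(B_n)\subset B_{n+1},\qquad f(A_n)\subset\Omega_{n+2},\qquad f(D)\subset\{|w|\le6.1\}\subset\Omega_2,\tag{13}$$
the second inclusion by (11) and the maximum principle. By (11) and Rouché's theorem, comparing with the zeros $0,a_1,\dots,a_n$:

(14) For $|w|\le40|a_{n+1}|$ the equation $f=w$ has exactly $n+1$ solutions in $|z|<4|a_n|$, counted with multiplicity.

**Step 4: the critical points.** We show that there is exactly one per ring. Let $L(z)=zf'(z)/f(z)$. Logarithmic differentiation of (5) gives on $a_n\mathbb A$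
$$L=n-\frac y{1-y}+\frac{yE_n'}{E_n}=-(n+1)\frac u{1-u}+\eta,\qquad|\eta|\le\varepsilon_n.\tag{15}$$
If $L=0$, then $(n+1)u=\eta(1-u)$, so $|u|\le\varepsilon_n$. The disk $|u|\le0.6$ lies in $\{0.2\le|y|\le1.6\}\subset\mathbb A$. On $|u|=0.6$ we have $(n+1)0.6>1.6\,\varepsilon_n$, so by Rouché $(1-u)L=-(n+1)u+\eta(1-u)$ has exactly one zero in the disk, and it is simple. The only zero of $f$ in $a_n\mathbb A$ is the simple zero $a_n$, which is not critical. So $a_n\mathbb A$ contains exactly one critical point $c_n$. It is simple, and $|u(c_n)|\le\varepsilon_n$; hence $c_n\in A_n$ and $|c_n|<2|a_n|$.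

On $|z|=4|a_n|$ we have $|u-1|=(n+1)|y-1|\ge6$ and $L=(n+1)(1+\frac1{u-1})+\eta$, so $\operatorname{Re}L>0$. By the argument principle $zf'$ and $f$ have equally many zeros in $|z|<4|a_n|$, namely $n+1$. One zero of $zf'$ is $0$, and $f'(0)\neq0$; so $f'$ has $n$ zeros there. Hence *the critical points of $f$ in $|z|<4|a_n|$ are exactly $c_1,\dots,c_n$, all simple.*

**Step 5: inverse branches at $a_n$ and at $0$.** These describe all points that move to a lower or equal ring. On $|u-1|=\frac14$ we have $\operatorname{Re}u\ge\frac34$, so $|1+\frac un|^n\ge(1+\frac3{4n})^n\ge\frac74$, $|p_n|\ge\frac74\cdot\frac14=0.4375$ and $|f|\ge0.43|a_{n+1}|$. Note that $|u-1|\le\frac14$ means $|y-1|\le\frac1{4(n+1)}\le\frac18$, so the only zero of $f$ in this disk is $a_n$. By Rouché each $w$ with $|w|<0.4|a_{n+1}|$ has exactly one preimage $\varphi_n(w)$ in $\{|u-1|<\frac14\}$. This defines a univalent inverse branch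
$$\varphi_n:\{|w|<0.4|a_{n+1}|\}\to\{|u-1|<\tfrac14\},\qquad\varphi_n(0)=a_n.$$
Cauchy's estimate on disks of radius $0.2|a_{n+1}|$ gives, for $|w|\le0.2|a_{n+1}|$,
$$\Big|\frac{d(u\circ\varphi_n)}{dw}\Big|\le\frac{1.25}{|a_{n+1}|},\qquad|\varphi_n'|\le\frac{|a_n|}{n+1}\cdot\frac{1.25}{|a_{n+1}|}\le\frac1{r_n}.\tag{16}$$
Put $\Delta_n=\varphi_n(\Omega_{n+1})$; then $\Delta_n\subset A_n$.

(17) If $z\in A_n$ and $|f(z)|\le4|a_n|$, then $z=\varphi_n(f(z))$.

Indeed $|z|<4|a_n|$ by (11). Of the $n+1$ solutions of $f=f(z)$ in $|z|<4|a_n|$, exactly $n$ lie in $\Omega_n$, by (10) and Rouché, because the zeros of $f$ in $\Omega_n$ are $0,a_1,\dots,a_{n-1}$. Both $z$ and $\varphi_n(f(z))$ are solutions in $\{|z|<4|a_n|\}\setminus\Omega_n$, so they are the one remaining solution.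

By (12) there is similarly an inverse branch $\psi:\{|w|<9\}\to\{|z|<10/\lambda\}$ with $\psi(0)=0$, the only preimage in that disk. By Cauchy's estimate with radius $1$, $|\psi'|\le q:=10/\lambda\le\frac12$ on $|w|\le8$.

**Step 6: position of the critical values.** Here the choice of $y_n^*$ enters. Since $p_n'(u)=-(1+\frac1n)u(1+\frac un)^{n-1}$, integration gives
$$|p_n(u)-1|\le\Big(1+\frac1n\Big)\frac{|u|^2}2e^{|u|}\le e^{|u|}|u|^2.\tag{18}$$
With $|u(c_n)|\le\varepsilon_n$ and (5), (6), this yields $f(c_n)=a_{n+1}y^*_{n+1}(1+\delta)$ with $|\delta|\le3\varepsilon_n$. Put $m=n+1$. The level-$m$ coordinate of $f(c_n)$ is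
$$u_m^*:=u(f(c_n))=1+(m+1)\big(y_m^*(1+\delta)-1\big)=1+\sigma+(m+1)y_m^*\delta,$$
so $|u_m^*-1-\sigma|\le4(n+2)\varepsilon_n\le10^{-4}$ and $0.0049\le|1-u_m^*|\le0.0051$. Since $|1+\frac{u}{m}|^m\le e^{|u|}$, and $|1+\frac um|\ge1$ for $\operatorname{Re}u\ge0$, we get $0.0049\le|p_m(u_m^*)|\le0.0051e^{1.0051}\le0.014$. By (7) at level $m$,
$$4|a_m|<0.0048|a_{m+1}|\le|f^2(c_n)|\le0.015|a_{m+1}|<\kappa_{m+1}|a_{m+1}| .$$
So $f^2(c_n)\in B_{m+1}$. As $f(c_n)$ lies in $\{|u-1|<\frac14\}$ of level $m$, it equals $\varphi_m(f^2(c_n))$. Therefore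
$$f^2(c_n)\in B_{n+2},\qquad f(c_n)\in\Delta_{n+1}\qquad(n\ge1).\tag{19}$$

## 6. The components $U_n$ are doubly connected

By (13), $f^k(B_n)\subset B_{n+k}$, so $f^k\to\infty$ uniformly on $B_n$ and $B_n\subset\mathcal F$. Let $U_n$ be the Fatou component containing $B_n$; then $f(U_n)\subset U_{n+1}$. As $f(0)=0$ and $f'(0)=\lambda>1$, we have $0\in\mathcal J$, and then all $a_k\in\mathcal J$. The first lemma says that the $U_n$ are not essentially larger than the round annuli: every orbit in $U_n$ enters them.

**Lemma 5.** If $z\in U_n$, then $f^k(z)\in B_{n+k}$ for all large $k$.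

*Proof.* First we show that the orbit of a circle goes deep inside the annuli. Let $\gamma$ be a circle in $B_n$ centered at $0$. A circle in $B_j$ encloses the $j$ zeros $0,a_1,\dots,a_{j-1}$ of $f$, so $f$ multiplies winding numbers about $0$ of loops in $B_j$ by $j$. Hence $f^k(\gamma)$ has winding number $D_k=n(n+1)\cdots(n+k-1)\to\infty$ about $0$. Let $m=n+k$, $k\ge1$, so $m\ge2$. The functions
$$h_1=\log\frac{\kappa_m|a_m|}{|f^k|},\qquad h_2=\log\frac{|f^k|}{4|a_{m-1}|}$$
are positive and harmonic on $B_n$, because $f^k(B_n)\subset B_m$, and $|\oint_\gamma\partial_\nu h_i\,ds|=2\pi D_k$. The gradient estimate for positive harmonic functions, $|\nabla h(z)|\le2h(z)/\operatorname{dist}(z,\partial B_n)$, and Harnack's inequality on $\gamma$ give $|\nabla h_i|\le C\min_\gamma h_i$ on $\gamma$ with $C=C(\gamma,B_n)$. Hence $s_k:=\min_\gamma\min(h_1,h_2)\ge cD_k\to\infty$ with $c>0$ independent of $k$, and on $f^k(\gamma)$ moduli lie between $4|a_{m-1}|e^{s_k}$ and $\kappa_m|a_m|e^{-s_k}$.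

Now fix $z_0\in\gamma$ and suppose the lemma fails for $z$. By (13), $f^k(z)\notin B_{n+k}$ for all $k$, since an orbit that has entered stays in. Join $z$ to $z_0$ by a path in $U_n$ of hyperbolic length less than some $R$. By Schwarz–Pick its image under $f^k$ has hyperbolic length less than $R$ in $U_m$, hence also in any domain $\mathbb C\setminus\{0,a\}$ containing $U_m$; since $0$ and all $a_k$ lie in $\mathcal J$, we may take $a=a_m$ or $a=a_{m-1}$.

If $|f^k(z)|\ge\kappa_m|a_m|$, take $a=a_m$ and divide by $a_m$. The path in $\mathbb C\setminus\{0,1\}$ crosses $|y|=\kappa_m=\frac1{16}$ and ends at a point of modulus $\le\frac1{16}e^{-s_k}$; so that point is within hyperbolic distance $R$ of the circle $|y|=\frac1{16}$. If $|f^k(z)|\le4|a_{m-1}|$, take $a=a_{m-1}$ and divide by it. The path crosses $|y|=4$ and ends at a point of modulus $\ge4e^{s_k}$, within distance $R$ of the circle $|y|=4$. The hyperbolic metric of $\mathbb C\setminus\{0,1\}$ is complete, so the closed $R$-neighborhood of a compact set is compact. As $s_k\to\infty$,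 both cases are impossible for large $k$. $\square$

The next lemma controls preimages of simply connected sets.

**Lemma 6.** If $Y$ is a bounded simply connected domain and $X$ is a component of $f^{-1}(Y)$, then $X$ is bounded and simply connected, and $f:X\to Y$ is proper.

*Proof.* By (11), $X$ avoids the circles $|z|=4|a_n|$ for all large $n$; being connected, it is bounded. If $x\in\partial X$ and $f(x)\in Y$, a small disk about $x$ lies in $f^{-1}(Y)$ and meets $X$, so $x\in X$, which is absurd. So $f(\partial X)\subset\partial Y$ and $f:X\to Y$ is proper. Let $\gamma\subset X$ be a Jordan curve and $G$ the unbounded component of $\mathbb C\setminus f(\gamma)$. The set $f(\operatorname{int}\gamma)\cap G$ is open. It equals $f(\overline{\operatorname{int}\gamma})\cap G$, so it is relatively closed in $G$. It is bounded and $G$ is not, so it is empty. The set $\hat{\mathbb C}\setminus Y$ is connected, contains $\infty$ and misses $f(\gamma)$, so $\mathbb C\setminus Y\subset G$. Thus $f(\operatorname{int}\gamma)\subset Y$, and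 $\operatorname{int}\gamma\subset X$. $\square$

We now trap $U_n$ in simply connected sets that avoid $c_n$. Let $Y_m^0=\Omega_m$, and let $Y_m^k$ be the component of $f^{-1}(Y_{m+1}^{k-1})$ containing $0$.

**Lemma 7.** For all $m\ge1$, $k\ge0$: $Y_m^k$ is simply connected, $\Omega_m\subset Y_m^k\subset\{|z|<4|a_m|\}$, $Y_m^k\cap\Delta_m=\emptyset$, and $c_m\notin Y_m^k$.

*Proof.* Induction on $k$, for all $m$ simultaneously. For $k=0$ everything is clear, as $\Delta_m\subset A_m$ and $c_m\in A_m$. Let $k\ge1$ and $Y=Y_{m+1}^{k-1}$. Since $f(\Omega_m)\subset\Omega_{m+1}\subset Y$, we have $\Omega_m\subset Y_m^k$. By (11) and $Y\subset\{|w|<4|a_{m+1}|\}$, the set $Y_m^k$ avoids the circle $|z|=4|a_m|$, so $Y_m^k\subset\{|z|<4|a_m|\}$. Lemma 6 gives simple connectivity and properness.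

The points $c_1,\dots,c_{m-1}$ lie in $\Omega_m$. The point $c_m$ is not in $Y_m^k$, because $f(c_m)\in\Delta_{m+1}$ by (19) and $Y\cap\Delta_{m+1}=\emptyset$ by induction. So $f:Y_m^k\to Y$ is proper with exactly $m-1$ simple critical points, and (1) reads $1=d-(m-1)$: the degree is $m$. The value $0$ is already taken at the $m$ points $0,a_1,\dots,a_{m-1}\in\Omega_m$, so $a_m\notin Y_m^k$. The connected set $\Delta_m\ni a_m$ satisfies $f(\Delta_m)=\Omega_{m+1}\subset Y$, so it lies in a component of $f^{-1}(Y)$, and not in $Y_m^k$. $\square$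

**Proposition 8.** For each $n$: $U_n\subset\bigcup_kY_n^k\subset\{|z|<4|a_n|\}$; the $U_n$ are pairwise distinct; $U_n$ contains no critical point of $f$; and $U_n$ is doubly connected.

*Proof.* *Trapping.* Let $z\in U_n$ and let $\Gamma\subset U_n$ be a path from $z$ to a point of $B_n$. By Lemma 5 each point of $\Gamma$, together with a neighborhood, is mapped into some $B_{n+k}$, and by (13) it stays in the $B$'s afterwards. By compactness $f^k(\Gamma)\subset B_{n+k}$ for some $k$. So $f^k(\Gamma\cup\Omega_n)\subset\Omega_{n+k}$, and $\Gamma\cup\Omega_n$ is connected and contains $0$. We claim $f^{k-j}(\Gamma\cup\Omega_n)\subset Y_{n+k-j}^j$ for $0\le j\le k$. For $j=0$ this is what we have. If it holds for $j$, then $f^{k-j-1}(\Gamma\cup\Omega_n)$ is connected, contains $0$, and is mapped by $f$ into $Y_{n+k-j}^j$, so it lies in $Y_{n+k-j-1}^{j+1}$. For $j=k$ we get $z\in Y_n^k$. For $m>n$ the annulus $B_m$ lies in $|z|>4|a_n|$, so $U_n\cap B_m=\emptyset$ and $U_n\neq U_m$.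

*No critical points.* By Step 4 and Lemma 7, critical points in $U_n$ can only be $c_j$ with $j<n$. But $c_j\in U_n$ and (19) give $f^2(c_j)\in U_{n+2}\cap B_{j+2}$, so $U_{n+2}=U_{j+2}$, contradicting distinctness.

*Connectivity.* As $U_n$ is bounded, $f:U_n\to U_{n+1}$ is proper by Lemma 4; being unbranched, it is a covering. Given two loops in $U_n$ with a common base point, $f^k$ maps both into the annulus $B_{n+k}\subset U_{n+k}$ for large $k$, by the compactness argument above. So their images commute in $\pi_1(U_{n+k})$. The covering $f^k:U_n\to U_{n+k}$ is injective on $\pi_1$, so $\pi_1(U_n)$ is abelian. It is free, hence of rank at most $1$, and $\mathrm{conn}(U_n)\le2$. Since $B_n\subset U_n$ separates $0\in\mathcal J$ from $\infty$, $U_n$ is doubly connected. $\square$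

## 7. Covers of the Julia set and a recursion for their size

Let
$$Z=\Big\{z:\ f^k(z)\in D\cup\bigcup_nA_n\ \text{ for all }k\ge0\Big\},\qquad Z_n=Z\cap A_n.$$
Since $\bigcup B_n\subset\mathcal F$, we have $\mathcal J\subset Z$. We bound the dimension of $Z$.

**Step 1: where orbits in $Z$ can go.** This step writes $Z$ in terms of itself. Let $z\in Z\cap D$. By (13) $|f(z)|\le6.1$, so $f(z)\in D\cup A_1$ and $z=\psi(f(z))$. If $f^i(z)\in D$ for all $i$, then $z=\psi^i(f^i(z))$ and $|z|\le q^i\,6/\lambda\to0$, so $z=0$. Otherwise $z\in\psi^i(Z_1)$ for some $i\ge1$. Let $z\in Z_n$. By (13), $f(z)\in\Omega_{n+2}$, so either $f(z)\in Z_{n+1}$ (write $z\in Z_n^{up}$), or $f(z)\in D\cup A_1\cup\dots\cup A_n$; then $|f(z)|\le4|a_n|$ and (17) gives $z=\varphi_n(f(z))$. Hence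
$$Z\subset\{0\}\cup\bigcup_nZ_n\cup\bigcup_{i\ge1}\psi^i(Z_1),\tag{20}$$
$$Z_n\subset Z_n^{up}\cup\varphi_n\Big(\{0\}\cup\bigcup_{j\le n}Z_j\cup\bigcup_{i\ge1}\psi^i(Z_1)\Big).\tag{21}$$

**Step 2: critical values stay away from $Z$.** This replaces what failed for the second target of Section 4. Put $\ell_m=\frac{0.001}{m+1}$.

**Lemma 9.** For $m\ge2$ and $w\in Z_m$: $d(w,f(c_{m-1}))\ge2\ell_m$.

*Proof.* We first compare level-$m$ coordinates; recall $0.0049\le|u_m^*-1|\le0.0051$. If $w=\varphi_m(w')$ with $|w'|\le4|a_m|$, then by (16) $|u(w)-1|\le\frac{1.25}{|a_{m+1}|}4|a_m|=\frac5{r_m}\le10^{-4}$, so $|u(w)-u_m^*|\ge0.004$. Otherwise $f(w)\in A_{m+1}$, so $|f(w)|\ge\frac1{16}|a_{m+1}|$ and by (7) $|p_m(u(w))|\ge0.0618$. For $|u-1|\le0.02$ we have $|p_m(u)|\le|1-u|e^{|u|}\le0.02e^{1.02}\le0.0556$. So $|u(w)-1|>0.02$, and again $|u(w)-u_m^*|\ge0.004$.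

With $y=w/a_m$ and $y_2=f(c_{m-1})/a_m$ this says $|y-y_2|\ge\frac{0.004}{m+1}$. Let $\delta=d(w,f(c_{m-1}))$. If $\delta\ge1$ we are done. If $\delta<1$, then $|y-y_2|\le|y_2|(e^\delta-1)\le1.01\cdot1.72\,\delta\le2\delta$, so $\delta\ge2\ell_m$. $\square$

**Step 3: the model map near its critical point.** We need that only two inverse branches are affected by $c_n$. Where $p_n\ne0$,
$$\frac{p_n'}{p_n}=\frac n{n+u}-\frac1{1-u}=-u\,k(u),\qquad k(u)=\frac{n+1}{(n+u)(1-u)}=\frac1{1-u}+\frac1{n+u}.$$
For $|u|\le s<1$ we have $|k|\le\frac1{1-s}+\frac1{n-s}\le\frac2{1-s}$. Since $p_n$ has no zeros in $|u|<1$ and $p_n(0)=1$, the branch with $\log p_n(0)=0$ satisfies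
$$|\log p_n(u)|\le\int_0^{|u|}\frac{2s}{1-s}\,ds\qquad(|u|<1).\tag{22}$$

**Lemma 10.** $f$ takes each value at most twice in the region $|u|<0.6$ of level $n$.

*Proof.* *Reduction to a logarithm.* By (22), $|\log p_n|\le2(-0.6-\log0.4)<0.64$ on the disk, so $h=\log(p_nE_n)$ satisfies $|h|<\pi$ and $e^h$ is injective on the range of $h$. By (5), $f=a_{n+1}y^*_{n+1}e^h$, so it suffices that $h$ is at most 2-valent.

*A square-root coordinate.* We have $h'=-uk+\tilde\eta$ with $\tilde\eta=\frac{1}{n+u}\cdot\frac{yE_n'}{E_n}$, so $|\tilde\eta|\le\varepsilon_n/0.4=2.5\varepsilon_n$. With $u_c=u(c_n)$, $h'(u_c)=0$. Put $\tilde k=-h'/(u-u_c)$, holomorphic on a neighborhood of $|u|\le0.6$. On $|u|=0.6$ we have $|k|\le5$, so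
$$|\tilde k-k|=\frac{|u_ck-\tilde\eta|}{|u-u_c|}\le\frac{7.5\,\varepsilon_n}{0.5}=15\varepsilon_n ,$$
and by the maximum principle this holds inside too. Both $\frac1{1-u}$ and $\frac1{n+u}$ lie in the convex sector $|\arg|\le\arcsin0.6<0.65$, hence so does $k$. Also $\operatorname{Re}k\ge\operatorname{Re}\frac1{1-u}\ge\frac1{1.6}>0.62$. So $|\arg\tilde k|\le0.66$. Integrating $h'$ from $u_c$ to $u$,
$$h(u)=h(u_c)-\tfrac12(u-u_c)^2\mu(u),\qquad\mu(u)=2\int_0^1s\,\tilde k\big(u_c+s(u-u_c)\big)ds,\qquad|\arg\mu|\le0.66 .$$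
Let $\Phi=(u-u_c)\sqrt\mu$, so $\Phi^2=2(h(u_c)-h)$. Differentiating, $\Phi\Phi'=-h'=(u-u_c)\tilde k$, so $\Phi'=\tilde k/\sqrt\mu$ and $|\arg\Phi'|\le0.66+0.33=0.99<\frac\pi2$. By the Noshiro–Warschawski theorem ($\operatorname{Re}\Phi'>0$ on a convex domain implies univalence), $\Phi$ is univalent on the disk. So $h=h(u_c)-\frac12\Phi^2$ is at most 2-valent. $\square$

**Step 4: pulling small sets back one ring.** This is the quantitative heart of the dimension bound.

**Lemma 11.** Let $n\ge1$, $m=n+1$, $\emptyset\ne S\subset Z_m$ with $d$-diameter $\le\ell_m$. Then $f^{-1}(S)\cap A_n=\bigcup_{i=1}^{n+1}g_i(S)$ with inverse branches $g_i$ such that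

* (a) $\operatorname{diam}_dg_i(S)\le\frac6{n+1}\operatorname{diam}_dS$ if $g_i(S)$ contains a point with $|u|\ge\frac12$;
* (b) $\operatorname{diam}_dg_i(S)\le\frac{200}{\sqrt{n+1}}\operatorname{diam}_dS$ always;
* (c) at most two of the $g_i(S)$ meet $\{|u|<\frac12\}$.

*Proof.* *Existence of the branches.* Let $w_0\in S$ and let $\beta$ be the open $d$-ball of radius $1.5\ell_m$ about $w_0$. It is isometric to a Euclidean disk, and convex. Then $S\subset\beta\subset\{\frac{\kappa_m}2<|\frac w{a_m}|<8\}$, and by Lemma 9 every point of $\beta$ has $d$-distance $\ge\frac12\ell_m$ from $f(c_n)$. By (9), (11) and (14), $f^{-1}(\beta)\cap\{|z|<4|a_n|\}$ lies in $\{\frac{\kappa_n}2\le|y|<4\}\subset\mathbb A$ and is mapped properly onto $\beta$ with degree $n+1$. For $j<n$, $|c_j|<2|a_{n-1}|\le\frac12\kappa_n|a_n|$, so the only critical point that could lie there is $c_n$, and $f(c_n)\notin\beta$. So this map is a covering of the simply connected set $\beta$, and there are $n+1$ univalent branches $g_i$ on $\beta$ with disjoint images.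 In the metric $|dz|/|z|$ their derivative is $1/|L(g_i)|$. Since $f(\Omega_n)\subset\Omega_m$ is disjoint from $A_m\supset S$, $g_i(S)\subset A_n$; and points of $A_n$ mapped into $S$ satisfy $|z|<4|a_n|$ by (11). So $f^{-1}(S)\cap A_n=\bigcup g_i(S)$.

*Derivative where $|u|\ge\frac14$.* Here $|\frac u{1-u}|\ge\frac{|u|}{1+|u|}\ge\frac15$, so by (15) $|L|\ge\frac{n+1}5-\varepsilon_n\ge\frac{n+1}6$. Since $du=(n+u)\frac{dz}z$ and $|n+u|=(n+1)|y|\le4(n+1)$, also $|du|\le24\,|d\log w|$.

*Derivative where $|u|<\frac14$.* By (22), $|\log p_n(u)|\le\frac43|u|^2$. With $w=f(z)\in\beta$ and (5),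
$$\tfrac12\ell_m\le d(w,f(c_n))\le|\log p_n(u)|+|\log p_n(u_c)|+2\varepsilon_n\le1.5|u|^2+3\varepsilon_n .$$
Since $(n+2)^2\varepsilon_n\le10^{-8}$, $3\varepsilon_n\le\frac14\ell_m$, so $|u|^2\ge\ell_m/6$. Then $|u|\ge\frac{0.0129}{\sqrt{n+2}}$ and $|L|\ge\frac{(n+1)|u|}{1.25}-\varepsilon_n\ge\frac{(n+1)|u|}2\ge0.00645\,\frac{n+1}{\sqrt{n+2}}\ge0.005\sqrt{n+1}$, because $\frac{n+1}{n+2}\ge\frac23$.

So the derivative is at most $\frac{200}{\sqrt{n+1}}$ everywhere on $\beta$. Integrating along segments in the convex set $\beta$ gives (b).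

*(a)* Points of $S$ are joined by segments in $\beta$ of length $\le\ell_m\le0.001$, along which $u$ changes by at most $0.024$ as long as $|u|\ge\frac14$. So if $g_i(S)$ has a point with $|u|\ge0.5$, all its points have $|u|\ge0.476$, and along the images of all segments joining points of $S$ we have $|u|\ge0.5-0.048>\frac14$. The derivative bound $\frac6{n+1}$ applies on these images.

*(c)* If $g_i(S)$ meets $|u|<\frac12$, then $|u(g_i(w_0))|<0.6$, since crossing $0.5\le|u|\le0.6$ needs length at least $0.1/24>0.001$ in $\beta$. The points $g_i(w_0)$ are distinct solutions of $f=w_0$, so by Lemma 10 there are at most two of them. $\square$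

**Step 5: metrics that make every branch contract.** For small $n$ the factor $\frac{200}{\sqrt{n+1}}$ exceeds $1$; rescaling ring by ring repairs this. Let $\tau_1=1$, $\tau_{n+1}=\tau_n\max(1,\frac{400}{\sqrt{n+1}})$, $T=\sup\tau_n$. Only finitely many factors exceed $1$, so $T<\infty$ is an absolute constant. Put $\rho_n=\tau_nd$ on $A_n$, and
$$b_n=\frac6{n+1}\cdot\frac{\tau_n}{\tau_{n+1}},\qquad b_n'=\frac{200}{\sqrt{n+1}}\cdot\frac{\tau_n}{\tau_{n+1}}.$$
Since $\frac{\tau_n}{\tau_{n+1}}=\min(1,\frac{\sqrt{n+1}}{400})$, we have $b_n'=\min(\frac{200}{\sqrt{n+1}},\frac12)$, and $b_n=\frac{6}{200\sqrt{n+1}}b_n'$; both are $\le\frac12$. Also $\frac1{b_n}=\frac{n+1}6\max(1,\frac{400}{\sqrt{n+1}})\le67(n+1)$ and $\frac1{b_n'}=\max(\frac{\sqrt{n+1}}{200},2)\le67(n+1)$.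

Let $N_n(\delta)$ be the minimal number of subsets of $Z_n$ of $\rho_n$-diameter $\le\delta$ covering $Z_n$. Since $(A_n,d)$ lies in a cylinder of circumference $2\pi$ and height at most $\log512$, and $\tau_n\le T$, we have $N_n(\delta)\le C_6\delta^{-2}$ for $0<\delta\le1$, with $C_6$ absolute.

**Step 6: the recursion.** We bound $N_n(\delta)$ by covering numbers at scales at least $2\delta$. Let $\delta\le\delta_1:=10^{-11}$ and $n+1\le\delta^{-1/4}$. Then
$$67(n+1)\delta\le67\delta^{1/2}\delta^{1/4}\le0.0005\,\delta^{1/4}\le\frac{0.0005}{n+1}\le\ell_{n+1},$$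
so Lemma 11 applies to the sets of minimal covers of $Z_{n+1}$ at scales $\delta/b_n$ and $\delta/b_n'$ (note $d\le\rho_{n+1}$).

*The up-part.* For $S$ in the first cover keep the sets $g_i(S)\cap\{|u|\ge\frac12\}\cap Z_n$. If such a set is nonempty, its $\rho_n$-diameter is at most $\tau_n\cdot\frac6{n+1}\cdot\frac{1}{\tau_{n+1}}\cdot\frac{\delta}{b_n}=\delta$ by (a). For $S$ in the second cover keep $g_i(S)\cap\{|u|<\frac12\}\cap Z_n$; by (c) at most two are nonempty, and by (b) their $\rho_n$-diameters are $\le\delta$. So $Z_n^{up}$ is covered by at most $(n+1)N_{n+1}(\delta/b_n)+2N_{n+1}(\delta/b_n')$ sets.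

*The down-part.* Each $A_j$ is geodesically convex for $d$. By (16), and since $|\varphi_n|\ge0.875|a_n|$, the map $\varphi_n$ on $A_j$ ($j\le n$) has $d$-derivative at most $\frac1{r_n}\cdot\frac{4|a_j|}{0.875|a_n|}\le\frac5{r_n}$. Similarly $\varphi_n\psi^i$ on $A_1$ has $d$-derivative at most $\frac{q^i}{r_n}\cdot\frac4{0.875|a_n|}\le\frac{5q^i}{r_n}$. In the $\rho$-metrics the factors are at most $\frac{10T}{r_n}$ and $\frac{10Tq^i}{r_n}$. Moreover, integrating (16) along segments, $\varphi_n(\{|w|\le4|a_n|\})$ has $\rho_n$-diameter at most $\frac{8T}{0.875r_n}\le\frac{10T}{r_n}$. Finally $\varphi_n(\{0\}\cup\bigcup_{i\ge I}\psi^i(A_1))\subset\varphi_n(\{|w|\le4q^I\})$ has $\rho_n$-diameter at most $\frac{10Tq^I}{r_n}$.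

If $\delta\ge\frac{10T}{r_n}$, one set covers the whole down-part. Otherwise pull back covers of $Z_j$ ($j\le n$) at scale $\frac{\delta r_n}{10T}<1$, and covers of $Z_1$ at scale $\frac{\delta r_n}{10Tq^i}$ for those $i$ for which this is $<1$; one further set covers $\{0\}$ together with all remaining $i$. Writing $\sum'$ for sums in which only terms with argument $<1$ occur, we have shown
$$N_n(\delta)\le(n+1)N_{n+1}\Big(\frac\delta{b_n}\Big)+2N_{n+1}\Big(\frac\delta{b_n'}\Big)+1+{\sum_{j\le n}}'N_j\Big(\frac{\delta r_n}{10T}\Big)+{\sum_{i\ge1}}'N_1\Big(\frac{\delta r_n}{10Tq^i}\Big).\tag{23}$$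
All arguments lie in $[2\delta,1]$, as $b_n,b_n'\le\frac12$ and $r_n\ge20T$ ($M$ large).

**Step 7: solving the recursion.** We look for weights $W_n$ that turn (23) into an induction.

**Proposition 12.** For every $t\in(1,2]$ and $n$, $N_n(\delta)=O(\delta^{-t})$ as $\delta\to0$. Hence the upper box dimension of $Z_n$ is at most $1$, and the Hausdorff and packing dimensions of $Z$ are at most $1$.

*Proof.* *Weights.* Let $\alpha_n=36(n+1)^{1-t}+80000(n+1)^{-1/2}$. From $b_n\le\frac6{n+1}$, $b_n'\le\frac{200}{\sqrt{n+1}}$ and $1<t\le2$ we get $(n+1)b_n^t+2b_n'^{\,t}\le\alpha_n\le C_2:=80036$, and $\alpha_n\to0$ because $t>1$. Let $W_1=1$, $W_{n+1}=W_n/(4\alpha_n)$. Since $W_{n+1}/W_n\to\infty$, $W_n$ grows faster than every power of $n$, and $\inf W_n>0$. Also $W_j\le(4C_2)^{n-j}W_n$ for $j\le n$. Using $\frac{10T}{r_n}\le1$, $t\ge1$ and $\sum_{i\ge1}q^i\le1$,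
$$\Big(\frac{10T}{r_n}\Big)^t\sum_{j\le n}W_j+\sum_{i\ge1}\Big(\frac{10Tq^i}{r_n}\Big)^tW_1\le\frac{20T}{r_n}\,n(4C_2)^nW_n\le\frac14W_n.\tag{24}$$
For the last step, $r_n\ge M^n\ge(160T)^n(4C_2)^n\ge80Tn(4C_2)^n$ if $M\ge640\,TC_2$, a condition independent of $t$. Choose $A$ so large that $AW_n\ge\max\{2,\ C_6\delta_1^{-2},\ C_6(n+1)^8\}$ for all $n$.

*Claim:* $N_n(\delta)\le AW_n\delta^{-t}$ for all $n$ and $0<\delta\le1$. For $\delta\ge\delta_1$ this is the trivial bound $N_n(\delta)\le C_6\delta^{-2}\le C_6\delta_1^{-2}$. Let $\delta<\delta_1$ and suppose the claim holds for all $n$ at all scales in $[2\delta,1]$. If $n+1>\delta^{-1/4}$, then $N_n(\delta)\le C_6\delta^{-2}\le C_6(n+1)^8\le AW_n$. Otherwise (23) and (24) give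
$$N_n(\delta)\le A\delta^{-t}\big(\alpha_nW_{n+1}+\tfrac14W_n\big)+1=\tfrac12AW_n\delta^{-t}+1\le AW_n\delta^{-t},$$
because $\alpha_nW_{n+1}=\frac14W_n$ and $AW_n\ge2$. If $\delta\in[2^{-p-1}\delta_1,2^{-p}\delta_1)$, then $2\delta\ge2^{-p}\delta_1$; so induction over $p=0,1,2,\dots$ proves the claim.

*Conclusion.* On the annulus $A_n$ the metric $\rho_n$ and the Euclidean metric are comparable up to constants depending on $n$, so $\overline{\dim}_BZ_n\le t$ for every $t>1$. The statement on $Z$ follows from (20), since the $\psi^i$ are Lipschitz on $A_1$, from countable stability, and from $\dim\le\dim_P\le\overline{\dim}_B$. $\square$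

## 8. Proof of Theorem 1: every Fatou component lands on some $U_n$

Since $\mathcal J\subset Z$, Proposition 12 gives $\dim\mathcal J\le1$. Baker's theorem gives $\dim\mathcal J\ge1$. So $\dim\mathcal J(f)=1$. By Proposition 8 the $U_n$ are multiply connected Fatou components.

Let $V$ be any Fatou component. Since $\dim Z\le1$, $Z$ has empty interior, so $V\not\subset Z$. The complement of $D\cup\bigcup A_n$ is $\bigcup B_n$, so some $f^k(V)$, $k\ge0$, meets some $B_n$, and $f^k(V)\subset U_n$. If $V$ were unbounded, it would, being connected, meet $B_m$ for all large $m$, so $V=U_m$, which is bounded by Proposition 8, a contradiction. So $V$ is bounded and $f^k:V\to U_n$ is proper and onto (Lemma 4; trivial if $k=0$). As $\mathrm{conn}(U_n)=2$, (1) gives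
$$\mathrm{conn}(V)=2+\#\{\text{critical points of }f^k\text{ in }V\text{, with multiplicity}\}<\infty.\tag{25}$$
This proves Theorem 1. $\blacksquare$

## 9. Packing dimension 1 and connectivities 2 and 3

By Section 8 and Lemma 5, every point of $\mathcal F$ is eventually mapped into $\bigcup B_n$. So $\mathcal F\cap Z=\emptyset$, and
$$\mathcal J=Z.\tag{26}$$

**Proof of Theorem 2(1).** By Proposition 12, $\dim_P\mathcal J\le1$; and $\dim_P\mathcal J\ge\dim\mathcal J=1$. $\blacksquare$

For Theorem 2(2) we locate the Fatou component of each $c_j$ and then show that further pullbacks meet no more critical points.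

**Step 1: the sets $Y_m$.** By Lemma 7, $Y_m^0\subset Y_m^1$, and by induction $Y_m^k\subset Y_m^{k+1}$. Let $Y_m=\bigcup_kY_m^k\subset\{|z|<4|a_m|\}$. As an increasing union, it is simply connected. By Lemma 7, $Y_m\cap\Delta_m=\emptyset$ and $c_m,a_m\notin Y_m$ (recall $a_m\in\Delta_m$). It contains $\Omega_m$ and, by Proposition 8, $U_m$. It is the component of $f^{-1}(Y_{m+1})$ containing $0$: it is connected and contained in $f^{-1}(Y_{m+1})$, and conversely a path from $0$ in $f^{-1}(Y_{m+1})$ has compact image under $f$, contained in some $Y_{m+1}^k$, so the path lies in $Y_m^{k+1}$.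

**Step 2: the copies $Y_m'$.** These are simply connected neighborhoods of $a_m$ without critical points. Let $Y_m'$ be the component of $f^{-1}(Y_{m+1})$ containing $a_m$. By (11) it lies in $\{|z|<4|a_m|\}$, and it is disjoint from $Y_m\supset\Omega_m$, so $Y_m'\subset A_m$. It contains no $c_j$ with $j<m$ (these are in $\Omega_m$), and not $c_m$, as $f(c_m)\in\Delta_{m+1}$ is not in $Y_{m+1}$. By Lemma 6, $f:Y_m'\to Y_{m+1}$ is proper; it is unbranched onto a simply connected domain, hence conformal. Also $\Delta_m\subset Y_m'$, since $\Delta_m$ is connected, contains $a_m$, and $f(\Delta_m)=\Omega_{m+1}\subset Y_{m+1}$.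

**Step 3: neighborhoods $Q_j$ of the critical points.** Let $Q_j$ be the component of $f^{-1}(Y_{j+1}')$ containing $c_j$; this makes sense because $f(c_j)\in\Delta_{j+1}\subset Y_{j+1}'$. As $Y_{j+1}'\subset A_{j+1}$, (11) and $f(\Omega_j)\subset\Omega_{j+1}$ give $Q_j\subset A_j$. So $c_j$ is its only critical point, and by Lemma 6 and (1), $1=d-1$: $f:Q_j\to Y_{j+1}'$ has degree $2$.

**Step 4: the Fatou component $V_j$ of $c_j$ has connectivity $3$.** By (19), $f^2(c_j)\in B_{j+2}\subset U_{j+2}\subset Y_{j+2}$. The Fatou component of $f(c_j)$ is mapped into $U_{j+2}\subset Y_{j+2}$ and contains $f(c_j)\in Y_{j+1}'$, so it lies in $Y_{j+1}'$. Hence it equals $U_{j+1}':=(f|_{Y_{j+1}'})^{-1}(U_{j+2})$, which is a connected open subset of $\mathcal F$ containing $f(c_j)$; it is doubly connected and contains no critical points. The Fatou component $V_j\ni c_j$ is mapped into $U_{j+1}'\subset Y_{j+1}'$, so $V_j\subset Q_j$. By Lemma 4 it maps properly to $U_{j+1}'$. The degree is $2$: at least $2$ because of $c_j$, and at most the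 degree on $Q_j$. There is one simple critical point, so (1) gives $2-\mathrm{conn}(V_j)=2\cdot0-1$ and $\mathrm{conn}(V_j)=3$.

**Step 5: all other components.** Let $V$ be any Fatou component, with $f^k(V)=U_n$. If $f^k$ has no critical point in $V$, then $\mathrm{conn}(V)=2$ by (25). Otherwise $f^i(V)$ contains some $c_j$ for some $i<k$, so $f^i(V)=V_j$ (all Fatou components are bounded, so the maps between them are onto by Lemma 4). Let $Q^{(0)}=Q_j$, and for $0\le s<i$ let $Q^{(s+1)}$ be the component of $f^{-1}(Q^{(s)})$ containing $f^{i-s-1}(V)$; inductively $f^{i-s}(V)\subset Q^{(s)}$.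

No $Q^{(s)}$ contains a critical value $f(c_l)$. For $s\ge1$ it would give $f^{s+1}(c_l)\in Q_j\subset A_j$, while $f^{s+1}(c_l)\in B_{l+s+1}$ by (19) and (13). For $s=0$ it would give $f^2(c_l)\in Y_{j+1}'\subset A_{j+1}$, while $f^2(c_l)\in B_{l+2}$. So, by Lemma 6 and induction, every $Q^{(s)}$ is bounded and simply connected, and every map $f:Q^{(s+1)}\to Q^{(s)}$ is proper and unbranched onto a simply connected domain, hence conformal. Therefore $f^i$ is injective on $V\subset Q^{(i)}$, $V$ is conformally equivalent to $V_j$, and $\mathrm{conn}(V)=3$. The value $2$ occurs for $U_n$ and the value $3$ for $V_j$, so Theorem 2(2) is proved. $\blacksquare$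

## 10. Infinite length in every open set

We prove Theorem 2(3). Consider the points that climb one ring at each step:
$$K_n=\{z\in A_n:\ f^k(z)\in A_{n+k}\ \ \forall k\ge0\}\subset Z=\mathcal J .$$
This set is compact. Let $\mathcal H^1_d$ be the 1-dimensional Hausdorff measure for $d$.

**Step 1: a lower bound $2\pi$.** This is the starting value, uniform in $n$. Since $\Omega_n\subset Y_n\subset\{|z|<4|a_n|\}$, we have $\partial Y_n\subset A_n$. As $Y_n$ is a component of $f^{-1}(Y_{n+1})$, $f(\partial Y_n)\subset\partial Y_{n+1}$. So $\partial Y_n\subset K_n$. Every ray from $0\in Y_n$ meets $\partial Y_n$, and $\arg$, with values in a circle of length $2\pi$, is 1-Lipschitz for $d$. So $\mathcal H^1_d(K_n)\ge2\pi$.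

**Step 2: the derivatives of the branches sum to almost $1$.** Let $w\in K_{n+1}$, $n\ge2$. By (14) there are $n+1$ solutions $z_1,\dots,z_{n+1}$ of $f=w$ in $|z|<4|a_n|$. They lie in $A_n$, as $f(\Omega_n)\subset\Omega_{n+1}$, hence in $K_n$. They are simple: $f(c_n)\notin K_{n+1}$, since $f^2(c_n)\in B_{n+2}$, and $c_j\in\Omega_n$ for $j<n$. By (13) they are all the solutions between the circles $C_-=\{|z|=|a_n|r_{n-1}^{-1/2}\}\subset B_n$ and $C_+=\{|z|=|a_n|r_n^{1/2}\}\subset B_{n+1}$ ($M$ large), because $f$ maps $B_n$ and $B_{n+1}$ into $B_{n+1}$ and $B_{n+2}$. As $L(z_i)=z_if'(z_i)/w$, the residue theorem gives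
$$\sum_i\frac1{L(z_i)}=\sum_i\frac w{z_if'(z_i)}=\frac1{2\pi i}\Big(\oint_{C_+}-\oint_{C_-}\Big)\frac w{f(z)-w}\,\frac{dz}z.$$
Formula (5) holds on $C_\pm$ with $|\log E_n|\le0.01$ for $M$ large: on $C_-$ we have $|\frac{a_k}{a_ny}|\le r_{n-1}^{-1/2}M^{-(n-1-k)}$ for $k<n$, on $C_+$ we have $|\frac{a_ny}{a_k}|\le r_n^{-1/2}M^{-(k-1-n)}$ for $k>n$, and the remaining factors are closer to $1$.

On $C_+$, $|w|\le4|a_{n+1}|$, $|P_n(y)|\ge|y|^n=r_n^{n/2}$ and $v_n\le\frac16$ give $|w/f|\le8r_n^{-n/2}<\frac12$, so $|\frac w{f-w}|\le16r_n^{-n/2}$. On $C_-$, $|w|\ge\frac1{16}|a_{n+1}|$ and $\frac1{v_n}\le e(n+1)$ give $|f/w|\le100(n+1)r_{n-1}^{-n/2}<\frac12$. There $\frac w{f-w}=-1+\frac f{f-w}$ and $|\frac f{f-w}|\le2|f/w|$. Hence, with $r_n,r_{n-1}\ge M$,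
$$\sum_i\frac1{L(z_i)}=1+\omega_n,\qquad|\omega_n|\le C(n+1)M^{-n/2}.\tag{27}$$

**Step 3: one branch rotates.** The sum of the $\frac1{|L(z_i)|}$ exceeds $|\sum\frac1{L(z_i)}|$ if some $\frac1{L(z_i)}$ is not positive; we find one and quantify it. We show that for $n\ge n_0$ one of the $z_i$ has
$$u\in R=\{|\operatorname{Re}u|\le20,\ 4\le\operatorname{Im}u\le20\}.$$
Choose $\tau$ with $e^\tau=w/a_{n+1}$ and $5\le\operatorname{Im}\tau\le5+2\pi$; then $|\operatorname{Re}\tau|\le\log16$. On $R$ let
$$\mathcal T(u)=\tau-\log(1-u)-\Big[n\log\Big(1+\frac un\Big)-u\Big]-\log(y^*_{n+1}E_n).$$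
For $n\ge n_0$ the bracket is at most $\frac{|u|^2}n\le\frac{800}n\le0.01$ in modulus (using $|\log(1+x)-x|\le|x|^2$ for $|x|\le\frac12$), and the last term is at most $0.01$ in modulus. Moreover $\arg(1-u)\in(-\pi,0)$ and $4\le|1-u|\le30$. So $|\operatorname{Re}\mathcal T|\le2.78+3.41+0.02<20$ and $4.98\le\operatorname{Im}\mathcal T\le5+3\pi+0.02<20$. Thus $\mathcal T(R)\subset R$, and Brouwer's theorem gives a fixed point $u\in R$. The equation $u=\mathcal T(u)$ exponentiates to $(1+\frac un)^n(1-u)\,y^*_{n+1}E_n=w/a_{n+1}$. By (5) this is a solution $z$ of $f(z)=w$, and $z\in A_n$ because $y=\frac{n+u}{n+1}$ is close to $1$; so $z$ is one of the $z_i$.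

Put $b=1-\frac1u$. By (15), $L=\frac{n+1}b+\eta$, so $\frac1L=\frac b{n+1}(1+e)$ with $|e|\le4\varepsilon_n$. Here $|b|\le\frac54$ and $\operatorname{Im}b=\frac{\operatorname{Im}u}{|u|^2}\ge\frac4{800}$, so
$$|b|-\operatorname{Re}b=\frac{(\operatorname{Im}b)^2}{|b|+\operatorname{Re}b}\ge\frac{(\operatorname{Im}b)^2}{2|b|}\ge10^{-5}.$$
The error $e$ changes $|b|-\operatorname{Re}b$ by at most $2|b||e|\le10\varepsilon_n$. Hence $\frac1{|L|}-\operatorname{Re}\frac1L\ge\frac{5\cdot10^{-6}}{n+1}$ at this $z$, for $n\ge n_0$. At all $z_i$ this difference is $\ge0$. With (27), after increasing $n_0$, for $n\ge n_0$ and all $w\in K_{n+1}$,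
$$\sum_i\frac1{|L(z_i)|}\ge1-|\omega_n|+\frac{5\cdot10^{-6}}{n+1}\ge\theta_n:=1+\frac{10^{-6}}{n+1}.\tag{28}$$

**Step 4: the length of $K_n$ is infinite.** We transfer (28) to measures. Fix $\epsilon\in(0,1)$ and $n\ge n_0$. Each $w\in K_{n+1}$ has a neighborhood on which $n+1$ inverse branches $g_i$ of $f$ with values in $|z|<4|a_n|$ near $z_1,\dots,z_{n+1}$ are defined and have disjoint images. Since $g_i$ is conformal at $w$ with $d$-derivative $1/|L(z_i)|\ne0$, after shrinking the neighborhood $d(g_i(x),g_i(x'))\ge\frac{1-\epsilon}{|L(z_i)|}d(x,x')$ on it. By compactness, $K_{n+1}$ is a finite disjoint union of Borel sets $P$, each contained in such a neighborhood. The sets $g_i(P)$ are Borel. They are contained in $K_n$, since points of $|z|<4|a_n|$ mapped into $K_{n+1}$ lie in $A_n$. They are pairwise disjoint: for one $P$ because the branches have disjoint images, for different $P$ because their images under $f$ are disjoint. So by (28)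
$$\mathcal H^1_d(K_n)\ge\sum_P\sum_i\mathcal H_d^1(g_i(P))\ge(1-\epsilon)\theta_n\sum_P\mathcal H^1_d(P)=(1-\epsilon)\theta_n\mathcal H^1_d(K_{n+1}),$$
also if the right side is infinite. Letting $\epsilon\to0$, $\mathcal H_d^1(K_n)\ge\theta_n\mathcal H_d^1(K_{n+1})$. With Step 1, $\mathcal H^1_d(K_n)\ge2\pi\prod_{m=n}^N\theta_m\to\infty$ as $N\to\infty$, because $\sum\frac1{m+1}$ diverges. So $\mathcal H^1_d(K_n)=\infty$ for $n\ge n_0$. As $d$ and the Euclidean distance are comparable on $A_n$, also $\mathcal H^1(K_n)=\infty$.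

**Step 5: from $K_{n_0}$ to every open set.** It suffices to consider an open disk $V$ meeting $\mathcal J$. By (14) the number of solutions of $f=w$ in $|z|<4|a_n|$, with multiplicity, tends to infinity with $n$, and each solution has finite multiplicity; so every $w\in\mathbb C$ has infinitely many preimages. By Montel's theorem $\bigcup_{k\ge1}f^k(V)$ omits at most one point of $\mathbb C$, so it meets the infinite set $f^{-1}(0)$; hence $0\in f^{k_1}(V)$ for some $k_1$.

As $f'(0)=\lambda>1$, there is a small disk $W\subset f^{k_1}(V)$ about $0$ such that $|f|$ exceeds the radius of $W$ on $\partial W$, so $W\subset f(W)$ by Rouché. The open sets $f^j(W)$ therefore increase with $j$. Since $0\in\mathcal J$, their union omits at most one point $e$ of $\mathbb C$, again by Montel. If $e$ were omitted, so would be all points of the infinite set $f^{-1}(e)$, a contradiction. So the union is $\mathbb C$, and by compactness $K_{n_0}\subset f^j(W)\subset f^k(V)$ for some $j$, with $k=k_1+j$. By complete invariance of $\mathcal J$, $f^k(V\cap\mathcal J)\supset K_{n_0}$.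 As $f^k$ is Lipschitz on the disk $V$, $\mathcal H^1(V\cap\mathcal J)=\infty$. This proves Theorem 2(3). $\blacksquare$
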